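# Bireflections and Cohen–Macaulay multiplicative invariants

## 1. The equivalence theorem and the notions in it

**Theorem 1.** Let $\mathcal G$ be a finite group and let $L$ be a $\mathcal G$-lattice of rank $n$. Put $V=L\otimes_{\mathbb Z}\mathbb R$, and for $m\in L$ let $\mathcal G_m$ be the isotropy group of $m$. The following are equivalent.

- (a) $\mathcal G$ is generated by bireflections on $L$.
- (b) Every isotropy group $\mathcal G_m$ $(m\in L)$ is generated by bireflections on $L$.
- (c) $\mathbb Z[L]^{\mathcal G}$ is Cohen–Macaulay.
- (d) For every prime $p$ dividing $|\mathcal G|$, the local ring of $\mathbb F_p[L]^{\mathcal G}$ at the augmentation point (the ideal of all $f$ with $f(1)=0$) is Cohen–Macaulay.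
- (e) $\mathbb Z[L]^{\mathcal G}$ is a free module of finite rank over a polynomial ring $\mathbb Z[\Theta_1,\dots,\Theta_n]$, where the $\Theta_d$ are the explicit sums of monomials constructed in Section 4.
- (f) $S[L]^{\mathcal G}$ is Cohen–Macaulay for every commutative Cohen–Macaulay ring $S$.
- (g) $V/\mathcal G$ is a topological $n$-manifold with (possibly empty) boundary.

In particular, for every finite group $\mathcal G$ and every $\mathcal G$-lattice $L$, the ring $\mathbb Z[L]^{\mathcal G}$ is Cohen–Macaulay if and only if $\mathcal G$ is generated by bireflections on $L$. This is an affirmative answer to the question posed as Problem 3 in "Multiplicative Invariant Theory" (http://ndl.ethernet.edu.et/bitstream/123456789/77810/1/153.pdf).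

Let us unpack the words.

**Definition (lattice, invariant ring).** A $\mathcal G$-lattice is a free abelian group $L$ of finite rank on which $\mathcal G$ acts by automorphisms; the action need not be faithful. The group ring $\mathbb Z[L]$ is the Laurent polynomial ring with monomials $x^m$, $m\in L$, and $\mathcal G$ acts by $g(x^m)=x^{g(m)}$. The ring of invariants is $\mathbb Z[L]^{\mathcal G}$; similarly $S[L]^{\mathcal G}$ for a commutative ring $S$.

An element of $S[L]$ is invariant exactly when its coefficients are constant on $\mathcal G$-orbits in $L$. So the orbit sums of monomials form an $S$-basis of $S[L]^{\mathcal G}$, and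
$$S[L]^{\mathcal G}=S\otimes_{\mathbb Z}\mathbb Z[L]^{\mathcal G}.\tag{1}$$

**Definition (bireflection).** An element $g\in\mathcal G$ is a bireflection on $L$ if the subgroup $[g,L]$ generated by all $g(m)-m$ has rank at most $2$. Equivalently, $1-g$ has rank at most $2$ on $L\otimes\mathbb Q$; equivalently, $V^g$ has codimension at most $2$ in $V$.

For example, let the symmetric group permute a basis of $\mathbb Z^n$. A permutation with $r$ cycles (fixed points included) has fixed space of dimension $r$, so the codimension is $n-r$. Transpositions, $3$-cycles and products of two disjoint transpositions are bireflections; a $4$-cycle has codimension $3$ and is not.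

**Definition (Cohen–Macaulay).** A Noetherian local ring is Cohen–Macaulay (CM) if its depth equals its dimension. A commutative ring is CM if it is Noetherian and all its localizations at primes are CM.

We use these textbook facts. In a CM local ring $\mathcal O$ every system of parameters is a regular sequence, and every proper ideal $I$ has grade $\dim\mathcal O-\dim\mathcal O/I$. Polynomial rings over CM rings are CM, and a CM ring modulo a nonzerodivisor is CM. If $\mathcal O\to\mathcal O'$ is a flat local homomorphism of Noetherian local rings whose closed fibre is a field, then $\mathcal O$ CM implies $\mathcal O'$ CM; a Noetherian local ring is CM if and only if its completion is. For a finitely generated module $M\neq IM$ over a Noetherian ring, $H^i_I(M)=0$ for all $i$ below the grade of $I$ on $M$, and the grade is the first $i$ with $H^i_I(M)\ne0$. Local cohomology is computed by the Čech complex on generators of $I$.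

Condition (d) looks at one point only in each bad characteristic, whereas (e) and (f) control the whole ring over every base. Condition (g) contains no ring at all. It comes with a field version of its use.

**Proposition 2 (field version).** If $k$ is a field and $H_i(V/\mathcal G,(V/\mathcal G)\smallsetminus\{y\};k)=0$ for all $y\in V/\mathcal G$ and all $i<n$, then $k[L]^{\mathcal G}$ is finite free over $k[\Theta_1,\dots,\Theta_n]$; in particular it is CM.

Two published works enter as black boxes. The first is C. Lange, *Characterization of finite groups generated by reflections and rotations*, J. Topology 9 (2016), main theorem: if a finite group $G<O(n)$ is generated by elements whose fixed space has codimension $\le2$, then $\mathbb R^n/G$ is (PL) homeomorphic to $\mathbb R^n$ or to $\mathbb R^{n-1}\times\mathbb R_{\ge0}$. We use only that it is a topological $n$-manifold with boundary. The second is K. Brown, *Cohomology of Groups*: III.10.3 (stable elements) and VI.9 (a finite group with periodic cohomology has Sylow subgroups that are cyclic or, for the prime $2$, generalized quaternion). From finite group theory we use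 Burnside's $p^aq^b$-theorem, Burnside's transfer theorem, and the solvability of groups all of whose Sylow subgroups are cyclic.

The proof runs around the circle
$$\text{(a)}\Rightarrow\text{(g)}\Rightarrow\text{(e)}\Rightarrow\text{(f)}\Rightarrow\text{(c)}\Rightarrow\text{(d)}\Rightarrow\text{(b)}\Rightarrow\text{(a)}.$$

**Reduction to faithful actions.** Elements acting trivially are bireflections, so we may replace $\mathcal G$ by its image $G\subset GL(L)$: none of the conditions changes, except that the set of primes in (d) may shrink. This does no harm, because we shall prove (c)$\Rightarrow$(d) for all primes, and (d)$\Rightarrow$(b) using only the primes dividing $|G|$. For $n=0$ everything is trivial. From now on $n\ge1$, $G\subset GL(L)$, and $V$ carries a fixed $G$-invariant inner product.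

## 2. Ranks one, two and three by hand

In rank at most $2$ every element is a bireflection, so the theorem predicts that the invariants are always CM. The first group for which (a) fails is $\{\pm1\}$ in rank $3$.

*Example 1.* $L=\mathbb Z$, $G=\{\pm1\}$. Put $a=x+x^{-1}$. From $a(x^i+x^{-i})=(x^{i+1}+x^{-i-1})+(x^{i-1}+x^{-i+1})$, induction on $i$ gives $\mathbb Z[L]^G=\mathbb Z[a]$, a polynomial ring.

*Example 2.* $L=\mathbb Z^2$, $G=\{\pm1\}$. Put $a=x+x^{-1}$, $b=y+y^{-1}$ and $T_{(i,j)}=x^iy^j+x^{-i}y^{-j}$. Then $aT_{(i,j)}=T_{(i+1,j)}+T_{(i-1,j)}$, and likewise for $b$. So over $\mathbb Z[a,b]$ all orbit sums are spanned by $1$, $T_{(1,0)}=a$, $T_{(0,1)}=b$ and $w=T_{(1,1)}$, hence by $1$ and $w$. These two are linearly independent, because $w$ is not fixed by $x\mapsto x^{-1}$, which fixes $\mathbb Q(a,b)$. So $\mathbb Z[L]^G$ is free over $\mathbb Z[a,b]$ with basis $1,w$, and it is CM.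

*Example 3.* $L=\mathbb Z^3$, $G$ the group of order $4$ of diagonal sign matrices of determinant $1$. Its nontrivial elements have two entries $-1$, so they are bireflections. Put $a=x+x^{-1}$, $b=y+y^{-1}$, $c=z+z^{-1}$, $T_m=\sum_{g\in G}x^{gm}$ and $w=T_{(1,1,1)}$. If some coordinate of $m$ is $0$, the $G$-orbit of $m$ is also its orbit under all sign changes, so its orbit sum is a product of one-variable orbit sums and lies in $\mathbb Z[a,b,c]$. If all coordinates are nonzero, the orbit sum is $T_m$. The recursion $aT_m=T_{m+e_1}+T_{m-e_1}$ and its analogues reduce $T_m$ to coordinates in $\{0,\pm1\}$, and $T_{(1,1,1)}+T_{(-1,1,1)}=abc$. So $\mathbb Z[L]^G$ is spanned over $\mathbb Z[a,b,c]$ by $1,w$. It is free on them, since the matrix $-1$ fixes $a,b,c$ but not $w$. Again CM.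

*Example 4.* $L=\mathbb Z^3$, $G=\{\pm1\}$. Here $-1$ has $\operatorname{rank}[g,L]=3$. I claim that the local ring of $\mathbb F_2[L]^G$ at the augmentation point is not CM. Let $R=\mathbb F_2[L]$, $g=-1$, and $a,b,c$ as before. In characteristic $2$ we have $x^{-1}=x+a$, so
$$g(x)=x+a,\qquad g(y)=y+b,\qquad g(z)=z+c.$$
The elements $u_{xy}=bx+ay$, $u_{xz}=cx+az$, $u_{yz}=cy+bz$ are therefore invariant, and
$$c\,u_{xy}+b\,u_{xz}+a\,u_{yz}=0.\tag{2}$$
The elements $a,b,c$ vanish at $1$, and $R/(a,b,c)$ is finite-dimensional ($x^2=y^2=z^2=1$ in it), so they form a system of parameters of the $3$-dimensional local ring $\mathcal O$ of $R^G$ at the augmentation point. Suppose $\mathcal O$ is CM. Then $a,b,c$ is a regular sequence, and (2) gives $u_{xy}=af+bh$ with $f,h\in\mathcal O$. In the ring $R_1=R\otimes_{R^G}\mathcal O$ we get $b(x-h)=a(f-y)$. Since $R$ is free over $\mathbb F_2[a,b,c]$, the sequence $a,b$ is regular on $R_1$, so $x-h=ar$ with $r\in R_1$. Apply $g$ and subtract: $a=a(g(r)-r)$, so $g(r)-r=1$. But $g$ fixes the point $1$ of the torus, so $g(r)-r$ vanishes there. Contradiction.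

Since $\mathbb F_2[L]^G=\mathbb Z[L]^G/2$ and $2$ is a nonzerodivisor, $\mathbb Z[L]^G$ is not CM either. Notice that the contradiction needs three parameters; two of them, as in rank $2$, do not produce it. The obstruction is the class in $H^1(G,\mathbb F_2)=\mathbb F_2$ that cannot be written as $g(r)-r$. On the topological side, $\mathbb R^3/\{\pm1\}$ is the open cone on the projective plane, and its local homology at the apex in degree $2$ is $\widetilde H_1(\mathbb{RP}^2;\mathbb F_2)\ne0$. So (g) fails as well.

## 3. What averaging gives, and a ring it cannot reach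

For the "if" direction the first thing to try is averaging. Suppose $k$ is a field in which $|G|$ is invertible. The ring $R=k[L]$ is CM, it is finite over $R^G$, and $f\mapsto|G|^{-1}\sum_gg(f)$ splits the inclusion $R^G\subset R$ as $R^G$-modules. Any system of parameters of a localization $(R^G)_{\mathfrak p}$ is regular on $R_{\mathfrak p}$, hence on the direct summand $(R^G)_{\mathfrak p}$. So $R^G$ is CM, with no condition on $G$ at all.

This stops exactly at the primes dividing $|G|$. Moreover no cleverer way of pushing the CM property from $R$ to $R^G$ can work there without using the bireflections: in Example 4 the ring $R$ is CM and $R^G$ is not. What has to be found is a place in which the hypothesis "generated by bireflections" acts independently of the characteristic. Lange's theorem offers such a place, the topological space $V/G$. So we want a mechanism that reads the depth of $k[L]^G$, for every field $k$, from the topology of $V/G$.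

The mechanism is a degeneration. We look for a $G$-invariant integer filtration of $k[L]$ whose associated graded ring is combinatorial. A natural choice is an invariant convex function $\varphi_0$, linear on the cones of an invariant fan; in the graded ring $\bar x^m\bar x^{m'}$ is then $\bar x^{m+m'}$ if $m,m'$ lie in a common cone, and $0$ otherwise. This is too coarse. The cones need not be simplicial, and a group element may map a cone to itself without fixing it: exchanging the coordinates of $\mathbb Z^2$ maps the first quadrant to itself and permutes its two rays, so the invariants on that cone are those of $k[\mathbb N^2]$ under the swap, which is again a question about invariants. The remedy is to refine by flags of cones: a flag is ordered by dimension, so an element that stabilizes a flag fixes each of its members. The next section arranges that the refined fan still comes from a suitable function $\varphi$.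

## 4. An invariant fan and the filtration by flags

**Step 1: the fan.** This step produces rational cones that $G$ permutes. Let $\Phi\subset\operatorname{Hom}(L,\mathbb Z)$ be finite, $G$-stable and spanning $V^*$, for instance the $G$-orbit of a basis. Let $\Sigma_0$ be the fan of closed cones of the arrangement $\{\ell=0\}_{\ell\in\Phi}$, one for each realized sign vector. These cones are rational, they are pointed because $\Phi$ spans, and their relative interiors partition $V$. Put
$$\varphi_0(x)=\sum_{\ell\in\Phi}|\ell(x)|.$$
This function is $G$-invariant, integral on $L$, positive off $0$, and linear on each cone. Also $\varphi_0(x+y)\le\varphi_0(x)+\varphi_0(y)$, with equality iff $\ell(x)\ell(y)\ge0$ for all $\ell\in\Phi$, that is, iff $x,y$ lie in a common cone (namely in the one whose relative interior contains $x+y$).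

**Step 2: base points.** This step selects a lattice point inside each cone, compatibly with $G$. For $0\neq\tau\in\Sigma_0$ let $s_\tau\in L\cap\operatorname{relint}\tau$ be the sum of the primitive generators of the rays of $\tau$. Let $M$ be a common multiple of the positive integers $\varphi_0(s_\tau)$, and put $b_\tau=\frac{M}{\varphi_0(s_\tau)}s_\tau\in L$. Then $\varphi_0(b_\tau)=M$ for all $\tau$, and $b_{g\tau}=gb_\tau$.

**Definition (chain, color).** A chain is a set of nonzero cones of $\Sigma_0$ that is totally ordered by inclusion. The color of $\tau$ is $\dim\tau\in\{1,\dots,n\}$.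

If $\sigma\subset\tau$ are cones of $\Sigma_0$, then $\sigma$ is a face of $\tau$; so the members of a chain have distinct colors. The group preserves colors. Hence an element $g$ that stabilizes a chain fixes each of its members, and fixes the corresponding points $b_\tau$.

*Example 5.* Let $L=\mathbb Z^2$, $\Phi=\{\pm e_1^*,\pm e_2^*\}$, and let $G$ be the group of order $8$ of signed permutations. The nonzero cones are four rays and four quadrants, and $\varphi_0(i,j)=2(|i|+|j|)$. With $M=4$ we get $b=2e_1$ for the ray through $e_1$, and $b=e_1+e_2$ for the first quadrant. A maximal chain is a ray in a quadrant; there are eight.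

**Lemma 3.** Every $x\in V$ has a unique representation $x=\sum_\tau\lambda_\tau(x)b_\tau$ with $\lambda_\tau(x)\ge0$ and with support a chain.

*Proof.* For $x=0$: by linearity and positivity of $\varphi_0$ on a cone containing the chain, only the empty sum represents $0$. Let $0\ne x\in\operatorname{relint}\tau$ and $\lambda=\max\{s:x-sb_\tau\in\tau\}$. The set of such $s$ is closed; it is bounded above, since otherwise $-b_\tau=\lim_{s\to\infty}(x-sb_\tau)/s$ would lie in the pointed cone $\tau$. So $\lambda$ exists; it is positive since $x\in\operatorname{relint}\tau$. By maximality $x-\lambda b_\tau$ is not in $\operatorname{relint}\tau$, so it lies in a proper face of $\tau$. Induction on $\dim\tau$ gives existence.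

For uniqueness let $x=\sum_{\kappa\in C}\mu_\kappa b_\kappa$ with all $\mu_\kappa>0$ and $C$ a chain with largest element $\kappa_0$. Then $x\in\operatorname{relint}\kappa_0$, so $\kappa_0=\tau$. The point $x-\mu_\tau b_\tau$ is a sum over smaller members of the chain, so it lies in a proper face of $\tau$. If $x-sb_\tau\in\tau$ for some $s>\mu_\tau$, then $x-\mu_\tau b_\tau=(x-sb_\tau)+(s-\mu_\tau)b_\tau\in\operatorname{relint}\tau$, a contradiction. So $\mu_\tau=\lambda$, and induction applies to $x-\lambda b_\tau$. $\square$

By uniqueness $\lambda_{g\tau}(gx)=\lambda_\tau(x)$.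

**Step 3: costs.** This step assigns to each color a cost $c_d$, so that a chain representation is always the cheapest one. All $b_\tau$ have the same value $M$ under $\varphi_0$; we lower it slightly, by an amount growing fast with dimension, so that going to a larger cone pays off.

Let $\tau,\tau'$ be incomparable and contained in a common cone, and let $\rho$ be the cone with $b_\tau+b_{\tau'}\in\operatorname{relint}\rho$. By Step 1, $\rho$ contains $b_\tau$ and $b_{\tau'}$, hence $\tau$ and $\tau'$; it is the smallest cone that contains both. Since $\tau,\tau'$ are incomparable, both are proper faces, so $\dim\rho>\dim\tau,\dim\tau'$. As $b_\tau+b_{\tau'}$ is in the relative interior, we can choose a rational $\eta\in(0,1]$ with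
$$b_\tau+b_{\tau'}=\eta b_\rho+y,\qquad y\in\rho.\tag{3}$$
Let $\eta_0$ be the minimum of the chosen $\eta$ over the finitely many such pairs ($\eta_0=1$ if there are none). For pairs not in a common cone, $\varphi_0(b_\tau+b_{\tau'})<2M$; let $e_0>0$ be a lower bound for $2M-\varphi_0(b_\tau+b_{\tau'})$ over these pairs. Put
$$\delta_d=\varepsilon(3/\eta_0)^d,\qquad c_d=M-\delta_d\qquad(1\le d\le n),\tag{4}$$
with $\varepsilon>0$ rational and so small that $\delta_n<M$ and $2\delta_n<e_0$. Then $0<\delta_1<\dots<\delta_n$ and all $c_d$ are positive and rational.

**Lemma 4.** Let $\varphi(x)=\sum_\tau\lambda_\tau(x)c_{\dim\tau}$. If $x=\sum\mu_\tau b_\tau$ with $\mu_\tau\ge0$, then $\sum\mu_\tau c_{\dim\tau}\ge\varphi(x)$, with equality iff the support of $\mu$ is a chain. Consequently $\varphi(x+y)\le\varphi(x)+\varphi(y)$, with equality iff $\operatorname{supp}\lambda(x)\cup\operatorname{supp}\lambda(y)$ is a chain; in that case $\lambda(x+y)=\lambda(x)+\lambda(y)$.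

*Proof.* Call $\sum\mu_\tau c_{\dim\tau}$ the cost of the representation $\mu$. Costs are positive, so the representations of $x$ of bounded cost form a compact set and a cheapest one exists. I claim that for incomparable $\tau,\tau'$ the vector $b_\tau+b_{\tau'}$ has a representation of cost less than $c_{\dim\tau}+c_{\dim\tau'}$. Given this, a representation $\mu$ whose support is not a chain is not cheapest: replace $\min(\mu_\tau,\mu_{\tau'})(b_\tau+b_{\tau'})$ by something cheaper. So the cheapest one has support a chain, and by Lemma 3 it is $\lambda(x)$. This is the first assertion.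

To prove the claim, note first that the chain representation of any $y$ lies in a single cone, on which $\varphi_0$ is linear; as $c_d\le M$, its cost is at most $\sum\lambda_\tau(y)M=\varphi_0(y)$. Suppose $\tau,\tau'$ lie in a common cone. Use (3) and the chain representation of $y$. As $\varphi_0$ is linear on $\rho$, $\varphi_0(y)=2M-\eta M$. The total cost is at most
$$\eta(M-\delta_{\dim\rho})+2M-\eta M=2M-\eta\delta_{\dim\rho}.$$
By (4), $\eta\delta_{\dim\rho}\ge3\delta_{\dim\rho-1}>\delta_{\dim\tau}+\delta_{\dim\tau'}$, so this is less than $c_{\dim\tau}+c_{\dim\tau'}$. If $\tau,\tau'$ lie in no common cone, the chain representation of $b_\tau+b_{\tau'}$ costs at most $\varphi_0(b_\tau+b_{\tau'})\le2M-e_0<2M-2\delta_n\le c_{\dim\tau}+c_{\dim\tau'}$.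

For the last assertion, $\lambda(x)+\lambda(y)$ represents $x+y$ at cost $\varphi(x)+\varphi(y)$. Apply the first part, and Lemma 3 in the case of equality. $\square$

**Step 4: the filtration.** This step turns $\varphi$ into a filtration of $k[L]$ and computes its graded ring. The vectors $b_\tau$ of a chain are linearly independent elements of $L$, and there are finitely many chains. So there is an integer $D\ge1$ with $\lambda_\tau(m)\in\frac1D\mathbb Z$ for all $m\in L$ and all $\tau$. Multiply $\varphi$ and all $c_d$ by a positive integer so that $\varphi(L)\subset\mathbb Z_{\ge0}$. Then $\varphi$ is $G$-invariant, $\varphi(m)=0$ iff $m=0$, the sets $\{m\in L:\varphi(m)\le i\}$ are finite, and $c_d=\varphi(b_\tau)$ for every $\tau$ of color $d$.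

For a commutative ring $k$ put $R=k[L]$ and $F_i=\bigoplus_{\varphi(m)\le i}kx^m$. This is an exhaustive $G$-stable filtration with $F_iF_j\subset F_{i+j}$ and $F_{-1}=0$. By Lemma 4, $\operatorname{gr}R$ has the basis $\bar x^m$ $(m\in L)$ with
$$\bar x^m\bar x^{m'}=\begin{cases}\bar x^{m+m'}&\text{if }\operatorname{supp}\lambda(m)\cup\operatorname{supp}\lambda(m')\text{ is a chain},\\0&\text{otherwise.}\end{cases}\tag{5}$$
Since $\varphi$ is constant on orbits, $\operatorname{gr}(R^G)=(\operatorname{gr}R)^G$; call this ring $A=A_k$. Its $k$-basis consists of the orbit sums $O_m=\sum_{m'\in Gm}\bar x^{m'}$. Put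
$$\Theta_d=\sum_{\dim\tau=d}x^{b_\tau}\in R^G,\qquad\theta_d=\sum_{\dim\tau=d}\bar x^{b_\tau}\in A\qquad(1\le d\le n).$$
Then $\theta_d$ is the symbol of $\Theta_d$, of filtration degree $c_d$.

**Step 5: the fine grading.** This step equips $A$ with a multigrading in which local cohomology can be read off. Let $\lambda^{(d)}(m)=\lambda_\tau(m)$ for the $\tau$ of color $d$ in $\operatorname{supp}\lambda(m)$, and $0$ if there is none. Put $\deg\bar x^m=(\lambda^{(1)}(m),\dots,\lambda^{(n)}(m))\in(\tfrac1D\mathbb Z)^n$.

**Lemma 5.** This is a $G$-invariant ring grading of $\operatorname{gr}R$ with $\deg\theta_d=e_d$ and $\varphi(m)=\sum_dc_d\lambda^{(d)}(m)$. The subring $B=B_k=k[\theta_1,\dots,\theta_n]$ is a polynomial ring. If $k$ is Noetherian, $A$ is a finite graded $B$-module.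

*Proof.* If a product (5) is nonzero, then $\lambda(m+m')=\lambda(m)+\lambda(m')$ with support in one chain, so degrees add. The other statements of the first sentence are clear. Two distinct cones of the same color are incomparable, so for $a\in\mathbb Z_{\ge0}^n$ formula (5) gives
$$\theta^a=\sum_C\bar x^{\sum_da_db_{C_d}},$$
the sum over all chains $C=\{C_d\}$ with color set $\operatorname{supp}a$. Such chains exist (take faces of a cone of dimension $n$), and distinct $C$ give distinct monomials by Lemma 3. So $\theta^a\ne0$, with coefficients $1$, and different $a$ have different degrees. Hence $B$ is a polynomial ring.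

If $\lambda_\tau(m)>1$ and $d=\dim\tau$, then $m-b_\tau$ has the same support as $m$, and $\tau$ is the only cone of color $d$ that forms a chain with it. So $\bar x^m=\theta_d\bar x^{m-b_\tau}$. Therefore $\operatorname{gr}R$ is generated over $B$ by the finitely many $\bar x^m$ with all $\lambda_\tau(m)\le1$, and its submodule $A$ is finite over the Noetherian ring $B$. $\square$

*Example 5, continued.* The sum $2e_1+2e_2=2(e_1+e_2)$ allows $\eta=1$, so $\eta_0=1$. Pairs in no common cone have $2M-\varphi_0\ge4$, so $e_0=4$. With $\varepsilon=\frac19$ we get $c_1=\frac{11}3$, $c_2=3$; multiplying by $6$ gives $c_1=22$, $c_2=18$, and, for $i\ge j\ge0$, $(i,j)=\frac{i-j}2(2,0)+j(1,1)$ has $\varphi(i,j)=11i+7j$. In general $\varphi(i,j)=11\max(|i|,|j|)+7\min(|i|,|j|)$. For instance $\varphi(1,0)+\varphi(0,1)=22>18=\varphi(1,1)$, although $e_1,e_2$ lie in a common quadrant. The ring $A$ has the basis $O_{(i,j)}$, $i\ge j\ge0$. With $h=O_{(1,0)}$ we have $h^a\theta_2^b=O_{(a+b,b)}$ and $h^2=\theta_1$. So $A=k[h,\theta_2]$ is free over $B$ with basis $1,h$. The corresponding statement upstairs is $\mathbb Z[L]^G=\mathbb Z[\Theta_1,\Theta_2]\oplus H\,\mathbb Z[\Theta_1,\Theta_2]$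 with $H=x+x^{-1}+y+y^{-1}$, where $H^2=\Theta_1+2\Theta_2+4$. The passage from $A$ to $\mathbb Z[L]^G$ is proved in Sections 6 and 7.

## 5. Local cohomology of the graded ring in terms of links

Let $k$ be a field. Let $K$ be the simplicial complex of chains, realized by the simplices $\operatorname{conv}(b_\tau:\tau\in C)$. For a chain $\beta$ let $G_\beta$ be its stabilizer and let
$$\operatorname{lk}\beta=\{C':C'\cap\beta=\emptyset,\ C'\cup\beta\text{ a chain}\},\qquad\operatorname{lk}\emptyset=K.$$
An element of $G$ that stabilizes a simplex fixes it pointwise. So $|\operatorname{lk}\beta|/G_\beta$ is a $\Delta$-complex, with vertices ordered by color, whose cells are the $G_\beta$-orbits of simplices of $\operatorname{lk}\beta$.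

**Lemma 6.** For $q\in(\frac1D\mathbb Z)^n$ we have $H^i_{(\theta)}(A)_q=0$ unless all $q_d\le0$. In that case, with $S=\{d:q_d<0\}$,
$$H^i_{(\theta)}(A)_q\cong\bigoplus_{[\beta]}\widetilde H^{\,i-|S|-1}(|\operatorname{lk}\beta|/G_\beta;k),$$
where $[\beta]$ runs over the $G$-orbits of chains $\beta=\{\beta_d\}_{d\in S}$ with color set $S$ and $\sum_{d\in S}q_db_{\beta_d}\in L$.

*Proof.* The aim is to recognize the degree-$q$ part of the Čech complex as a sum of augmented cochain complexes.

**Step 1: bases.** We use $\bigoplus_JA_{\theta_J}$ with $J\subset\{1,\dots,n\}$, $\theta_J=\prod_{j\in J}\theta_j$, in cohomological degree $|J|$. The component $A_{\theta_J}\to A_{\theta_{J\cup j}}$ of the differential $(j\notin J)$ is the localization map times $(-1)^{\#\{i\in J:\,i<j\}}$. With $e_J=\sum_{j\in J}e_j$ we have $(A_{\theta_J})_q=\varinjlim_NA_{q+Ne_J}$, with multiplication by $\theta_J$ as transition maps. Let $S_\pm=\{d:\pm q_d>0\}$.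

If $q'$ has a negative entry, then $A_{q'}=0$. If $q'\ge0$ has support $T$, then $A_{q'}$ has as basis the $G$-orbits of chains $C$ with color set $T$ and $\sum_{d\in T}q'_db_{C_d}\in L$. If moreover $j\in T$, then multiplication by $\theta_j$ is a bijection $A_{q'}\to A_{q'+e_j}$, namely $O_m\mapsto O_{m+b_\tau}$ with $\tau$ the color-$j$ member of $\operatorname{supp}\lambda(m)$: only $\tau$ can be added to the support, and every $m''$ of degree $q'+e_j$ arises uniquely. On chains this is the identity.

Hence $(A_{\theta_J})_q=0$ unless $J\supset S_-$. For $J\supset S_-$ and $N$ large, $q+Ne_J$ is nonnegative with support $J\cup S_+$, and the transition maps are bijective. So $(A_{\theta_J})_q$ has as basis the orbits $[C]$ of chains $C$ with color set $J\cup S_+$ and $\sum_dq_db_{C_d}\in L$; the shift by $Ne_J$ does not matter because $b_\tau\in L$.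

**Step 2: a positive coordinate kills everything.** Suppose $j\in S_+$. For $j\notin J$ the map $(A_{\theta_J})_q\to(A_{\theta_{J\cup j}})_q$ is an isomorphism by Step 1. The degree-$q$ complex is, up to shift, the mapping cone of the map from its part with $j\notin J$ to its part with $j\in J$. This map is an isomorphism of complexes, so the cone is acyclic.

**Step 3: the differential when all $q_d\le0$.** Now $S_-=S$, $S_+=\emptyset$. Let $J\supset S$, $j\notin J$; then $q_j=0$. The localization map sends $[C]$ to $\sum[C']$, the sum over the orbits $[C']$ of chains of color set $J\cup j$ whose restriction to the colors $J$ lies in $[C]$. Indeed $O_m/\theta_J^N=\theta_j^NO_m/\theta_{J\cup j}^N$, and $\theta_j^N\bar x^m=\sum_\tau\bar x^{m+Nb_\tau}$ over all $\tau$ of color $j$ for which $\operatorname{supp}\lambda(m)\cup\{\tau\}$ is a chain. Every coefficient of $\theta_j^NO_m$ is $0$ or $1$, because $m+Nb_\tau$ determines $\tau$ and $m$. The condition on $L$ is unaffected, as $q_j=0$.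

**Step 4: splitting and comparing signs.** The differential respects the $G$-orbit of the restriction $\beta$ of $C$ to the colors $S$, so the complex splits. For fixed $[\beta]$, the $G$-orbits of $C$ with restriction in $G\beta$ correspond to the $G_\beta$-orbits of $C\supset\beta$, that is, to the $G_\beta$-orbits of simplices $C\smallsetminus\beta$ of $\operatorname{lk}\beta$, the empty one included. In the augmented cochain complex of $|\operatorname{lk}\beta|/G_\beta$ the coefficient of $[C'\smallsetminus\beta]$ in the coboundary of $[C\smallsetminus\beta]$ is $(-1)^{\#\{i\in J\smallsetminus S:\,i<j\}}$ for $[C']$ as in Step 3, and $0$ otherwise (the faces of a simplex have different color sets, so at most one face lies in the given orbit). The Čech coefficient differs by the factor $(-1)^{\#\{s\in S:\,s<j\}}$. Multiplying the basis elements of color set $J$ by $\prod_{j\in J\smallsetminus S}(-1)^{\#\{s\in S:\,s<j\}}$ removes this difference. Here $[C]$ sits in degree $|C|$ and corresponds to a simplex of dimension $|C|-|S|-1$, which gives the shift. $\square$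

*Example 6.* In Example 4, take $q=0$: $S=\emptyset$, $\beta=\emptyset$, and $|K|/G$ is a $2$-sphere modulo the antipodal map. So $H^2_{(\theta)}(A)_0=\widetilde H^1(\mathbb{RP}^2;k)$, which is nonzero for $k=\mathbb F_2$ and zero for $k=\mathbb Q$.

## 6. The same links in the local homology of $V/G$

**Lemma 7.** Let $\beta$ be a chain, $s=|\beta|$, $Y=\operatorname{conv}(0,b_\tau:\tau\in\beta)$, and $x\in\operatorname{relint}Y$, with image $\bar x\in V/G$. Then, for any coefficients,
$$H_i(V/G,(V/G)\smallsetminus\bar x)\cong\widetilde H_{i-s-1}(|\operatorname{lk}\beta|/G_\beta).$$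
Here $S^{-1}=\emptyset$, and $\widetilde H_{-1}(\emptyset)$ is the coefficient group.

*Proof.* First we replace $V/G$ by a quotient by $G_\beta$. We have $\operatorname{supp}\lambda(x)=\beta$. If $gx=x$, then by uniqueness $g$ permutes $\beta$, so $g\in G_\beta$; conversely $G_\beta$ fixes $x$. Thus $G_x=G_\beta$. A small $G_x$-invariant open ball $U$ around $x$ with $gU\cap U=\emptyset$ for $g\notin G_x$ gives an open embedding $U/G_x\subset V/G$.

Next we find a conical neighborhood. By Lemma 3 the simplices $\operatorname{conv}(0,b_\tau:\tau\in C)$ triangulate $P=\{\sum_\tau\lambda_\tau\le1\}$. The function $\sum_\tau\lambda_\tau$ is linear on each of finitely many closed cones that cover $V$, so it is continuous; its value at $x$ is less than $1$, so $P$ is a neighborhood of $x$. A simplex of the triangulation that contains $x$ contains $Y$. Let $\operatorname{St}$ be the union of the simplices that contain $Y$. The simplices not containing $x$ form a closed set, so $\operatorname{St}$ is a neighborhood of $x$, and we may take $U\subset\operatorname{St}$. By excision the left side equals $H_i(\operatorname{St}/G_\beta,(\operatorname{St}/G_\beta)\smallsetminus x)$.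

Finally we compute. We have $\operatorname{St}=Y*|\operatorname{lk}\beta|$, and $Y=x*\partial Y$, so $\operatorname{St}$ is the cone with apex $x$ over the compact set $\partial Y*|\operatorname{lk}\beta|$. The group $G_\beta$ fixes $Y$ pointwise and respects the cone structure. So $\operatorname{St}/G_\beta$ is the cone with apex $x$ over $\partial Y*W\cong S^{s-1}*W$, where $W=|\operatorname{lk}\beta|/G_\beta$. Its local homology at the apex is $\widetilde H_{i-1}(S^{s-1}*W)=\widetilde H_{i-1-s}(W)$, an $s$-fold suspension. $\square$

**Lemma 8.** A ring $C$ that is finite and free as a module over a CM ring $E$ is CM.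

*Proof.* Let $Q$ be a prime of $C$ over $\mathfrak q\subset E$. A system of parameters of $E_{\mathfrak q}$ is regular on $E_{\mathfrak q}$, hence, by freeness and localization, on $C_Q$. So the depth of $C_Q$ is at least $\dim E_{\mathfrak q}\ge\dim C_Q$, the last inequality because the fibres of a finite extension have dimension $0$. $\square$

*Proof of Proposition 2.* As in the reduction of Section 1, $\mathcal G$ is replaced by $G$.

**Step 1: depth of $A$.** The purpose is to show that $H^i_{(\theta)}(A)=0$ for $i<n$. By hypothesis and Lemma 7, $\widetilde H_j(|\operatorname{lk}\beta|/G_\beta;k)=0$ for all chains $\beta$ and all $j<n-|\beta|-1$. Over a field the same holds for cohomology. In Lemma 6 we have $|\beta|=|S|$ and $i-|S|-1<n-|S|-1$ for $i<n$, so everything vanishes.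

**Step 2: $A$ is graded-free over $B$.** The localization of $A$ at $(\theta)$ is nonzero, and by Step 1 it has depth $n$. By Auslander–Buchsbaum it is free over the regular local ring $B_{(\theta)}$ of dimension $n$. The module $\operatorname{Tor}_1^B(A,k)$, with $k=B/(\theta)$, is killed by $(\theta)$, so it equals its localization at $(\theta)$, which is $0$. Choose homogeneous elements of $A$ that form a basis of $A/\theta A$, and let $F\to A$ be the corresponding map from a graded free $B$-module. It is surjective by graded Nakayama (degrees are bounded below). Its kernel $X$ satisfies $X/\theta X=0$, because $\operatorname{Tor}_1^B(A,k)=0$ and $F/\theta F\to A/\theta A$ is an isomorphism. So $X=0$.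

**Step 3: lifting to $R^G$.** Choose elements of $R^G$ whose symbols are the homogeneous basis of $A$ found in Step 2; such an element of multidegree $q$ has filtration degree $\sum_dc_dq_d$. Consider the free module on corresponding symbols over a polynomial ring in $n$ variables, filtered by giving the $d$-th variable weight $c_d$ and the basis elements their filtration degrees. Sending the $d$-th variable to $\Theta_d$ defines a filtered map to $R^G$ whose associated graded map is the isomorphism of Step 2. The filtrations are exhaustive and bounded below, so the map is an isomorphism. Thus $R^G$ is finite free over the polynomial ring $k[\Theta_1,\dots,\Theta_n]$. By Lemma 8 it is CM. $\square$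

Steps 1 and 2 prove, more precisely, that $A_k$ is graded-free over $B_k$ whenever the hypothesis of Proposition 2 holds for $k$.

## 7. From bireflections to freeness over $\mathbb Z$

**(a)$\Rightarrow$(g).** This is Lange's theorem, applied to $G$ acting orthogonally on $V$.

**(g)$\Rightarrow$(e).** The purpose is to assemble the statements over all fields into one over $\mathbb Z$. In an $n$-manifold with boundary, local homology vanishes in degrees $<n$, for all coefficients: at an interior point only degree $n$ survives, at a boundary point nothing does. So $A_k$ is graded-free over $B_k$ for every field $k$. Each $(A_{\mathbb Z})_q$ is free abelian of finite rank, with the orbit sums as basis, and $A_k=A_{\mathbb Z}\otimes k$. So the Hilbert function of $A_k$ does not depend on $k$. Since $A_k$ is free over $B_k$, its Hilbert series is that of $A_k/\theta A_k$ times that of $B_k$. Hence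
$$\dim_k(A_k/\theta A_k)_q=\dim_k\big((A_{\mathbb Z}/\theta A_{\mathbb Z})_q\otimes k\big)$$
does not depend on $k$ either. A finitely generated abelian group whose reductions modulo all primes have dimension equal to its rank is free; so $A_{\mathbb Z}/\theta A_{\mathbb Z}$, finitely generated by Lemma 5, is a free abelian group. Lift a homogeneous $\mathbb Z$-basis of it to $A_{\mathbb Z}$. The lifts generate $A_{\mathbb Z}$ over $B_{\mathbb Z}$ by graded Nakayama. In each degree we get a surjection between free abelian groups of the same finite rank (the ranks agree by the case $k=\mathbb Q$), hence an isomorphism. So $A_{\mathbb Z}$ is $B_{\mathbb Z}$-free on the lifts. Step 3 of the proof of Proposition 2, with $\mathbb Z$ in place of $k$, gives (e).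

**(e)$\Rightarrow$(f).** By (1), $S[L]^G=S\otimes\mathbb Z[L]^G$ is finite free over the CM ring $S[\Theta_1,\dots,\Theta_n]$; use Lemma 8.

**(f)$\Rightarrow$(c).** Take $S=\mathbb Z$.

**(c)$\Rightarrow$(d).** For every prime $p$, the element $p$ is a nonzerodivisor on $\mathbb Z[L]^G$, and $\mathbb Z[L]^G/p=\mathbb F_p[L]^G$ by (1). So $\mathbb F_p[L]^G$ is CM, and so are its local rings.

**(b)$\Rightarrow$(a).** Take $m=0$.

It remains to prove (d)$\Rightarrow$(b). The lifting argument passes from $A$ to $R^G$ and gives nothing in the other direction, so a defect of $V/G$ visible in $A$ does not yet contradict (d). We return instead to the mechanism of Example 4.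

## 8. A minimal bad isotropy group

Assume (d), and suppose that (b) fails. For a subgroup $H$ of $G$ let $R^2(H)$ be the subgroup generated by the bireflections in $H$; it is normal in $H$. Choose $H=G_m$ minimal among the isotropy groups with $H\ne R^2(H)$, and put
$$N=R^2(H)\lhd H,\qquad\Gamma=H/N\ne1,\qquad V'=(V^H)^\perp,\qquad c=\dim V'.$$

**Lemma 9.** For $v\in V\smallsetminus V^H$ we have $H_v\subset N$. Consequently $V^g=V^H$ and $\operatorname{rank}(1-g)=c$ for all $g\in H\smallsetminus N$, and $c\ge3$.

*Proof.* The point is that $H_v$ is a smaller isotropy group, to which minimality applies. The subspace $V^{H_v}$ is rational. For $g\in H\smallsetminus H_v$ the subspace $V^g\cap V^{H_v}$ of $V^{H_v}$ is proper, as it does not contain $v$. The full lattice $L\cap V^{H_v}$ is not covered by finitely many proper subspaces; so there is $m'$ in it with $H_{m'}=H_v$, that is, $H_v=G_m\cap G_{m'}$. For $r\gg0$ this is $G_{rm+m'}$: if $g$ fixes $rm+m'$, then $r|gm-m|=|m'-gm'|$, which for large $r$ forces $gm=m$, and then $gm'=m'$. So $H_v$ is an isotropy group, properly contained in $H$ because $v\notin V^H$. By minimality it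 is generated by bireflections, hence lies in $N$.

If $g\in H\smallsetminus N$ fixed some $v\notin V^H$, then $g\in H_v\subset N$. So $V^g=V^H$, and $1-g$ has rank $n-\dim V^H=c$. Such $g$ exist and are not bireflections, so $c\ge3$. $\square$

In Example 4: $H=G$, $N=1$, $\Gamma=\{\pm1\}$, $c=3$.

## 9. Moving along a subtorus from $G$ to $H$

Hypothesis (d) is about $G$, at the point $1$; we want the same statement for $H$. Let $p$ be a prime dividing $|G|$, $k=\overline{\mathbb F}_p$, $R=k[L]$, and let $T=\operatorname{Hom}(L,k^\times)$ be the set of closed points of $\operatorname{Spec}R$. The group acts by $(gt)(l)=t(g^{-1}l)$. The closed points of $\operatorname{Spec}R^G$ form $T/G$, and $\bar t$ denotes the image of $t$.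

**Lemma 10.** The local ring $\mathcal O:=\mathcal O_{T/H,\bar1}$ is CM.

*Proof.* The idea is to find a point $t$ near $1$ whose isotropy group in $G$ is exactly $H$, at which $T/G$ and $T/H$ look alike, and then to translate back to $1$.

**Step 1: extending scalars.** The local ring of $R^G=k\otimes\mathbb F_p[L]^G$ at $\bar1$ is flat over the local ring in (d). The latter has residue field $\mathbb F_p$, so the closed fibre is the field $k$. Hence $\mathcal O_{T/G,\bar1}$ is CM.

**Step 2: a torus fixed by $H$ and by nothing else.** Let $L'=\{l\in L:\sum_{h\in H}hl=0\}=L\cap V'$, a pure sublattice of rank $c$, and let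
$$T_0=\{t\in T:t|_{L'}=1\}=\operatorname{Hom}(L/L',k^\times),$$
an irreducible subtorus. As $hl-l\in L'$ for $h\in H$, it is fixed pointwise by $H$. Conversely, let $g\in G$ fix $T_0$ pointwise. Then $t(g^{-1}l-l)=1$ for all $t\in T_0$, $l\in L$. The field $k$ is infinite, so for each $a\ne0$ there is $z\in k^\times$ with $z^a\neq1$; hence $T_0$ separates the elements of the free group $L/L'$, and $g^{-1}l-l\in L'$ for all $l\in L$. By linearity $g^{-1}v-v\in V'$ for all $v\in V$. For $v\in V^H$ this vector is perpendicular to $v$, and $|g^{-1}v|=|v|$; by Pythagoras $g^{-1}v=v$. So $g$ fixes $m\in V^H$, and $g\in G_m=H$. Hence $T_0\cap T^g\subsetneq T_0$ for $g\in G\smallsetminus H$.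

**Step 3: the CM locus is open.** Write the domain $R^G$, of dimension $n$, as a quotient of a polynomial ring $E$ over $k$ in $r$ variables. For a prime $Q$ of $E$ with $(R^G)_Q\ne0$ we have $\dim(R^G)_Q=\dim E_Q-(r-n)$. By Auslander–Buchsbaum $(R^G)_Q$ is CM iff its projective dimension over $E_Q$ is at most $r-n$, iff $\operatorname{Ext}^i_E(R^G,E)_Q=0$ for all $i>r-n$. These are finitely generated modules, nonzero for finitely many $i$ only, so this condition on $Q$ is open.

**Step 4: choosing $t$ and translating.** The CM locus contains $\bar1$, and $1\in T_0$. So the points of $T_0$ with CM image form a nonempty open set, and for each $g\in G\smallsetminus H$ the set $T_0\smallsetminus T^g$ is open and nonempty. As $T_0$ is irreducible, there is $t\in T_0$ with $G_t=H$ and $\mathcal O_{T/G,\bar t}$ CM. The maximal ideals of $R$ over $\bar t$ are the points of $Gt$, and invariants, being the kernel of $f\mapsto(gf-f)_g$, commute with flat base change. So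
$$\widehat{\mathcal O}_{T/G,\bar t}=\Big(\prod_{t'\in Gt}\widehat{\mathcal O}_{T,t'}\Big)^G=(\widehat{\mathcal O}_{T,t})^{G_t}=(\widehat{\mathcal O}_{T,t})^H=\widehat{\mathcal O}_{T/H,\bar t},$$
the last step because $H_t=H$. Hence $\mathcal O_{T/H,\bar t}$ is CM. Translation by $t\in T^H$ commutes with $H$, so it induces an automorphism of $T/H$ that carries $\bar1$ to $\bar t$. Thus $\mathcal O_{T/H,\bar1}$ is CM. $\square$

## 10. The cohomology of $\Gamma$ vanishes in a range

**Lemma 11.** $H^b(\Gamma,\mathbb F_p)=0$ for $1\le b\le c-2$ and every prime $p$.

*Proof.* For $p\nmid|\Gamma|$ this is clear. Let $p\mid|\Gamma|$; then $p\mid|G|$, and Section 9 applies, with its $k$, $R$, $T$, $\mathcal O$. The plan: between $R$ and $R^H$ sits $R^N$, which is CM by the direction already proved; $\Gamma$ acts on it, and away from a set of codimension $c$ the action is free. Comparing the two CM rings $R^N$ and $R^H$ then yields the vanishing.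

**Step 1: two CM local rings and an ideal of grade $c$.** Let $A'=R^N$. The group $N$ is generated by bireflections on $L$, so $A'$ is CM by (a)$\Rightarrow$(f) for $N$, proved in Section 7. Let $A_1=A'\otimes_{R^H}\mathcal O$, a localization of $A'$. It is a domain, finite over $\mathcal O$, and local, because the only point of $T$ over $\bar1\in T/H$ is $1$. It is CM of dimension $n$, and $A_1^\Gamma=\mathcal O$.

Let $Z=\bigcup_{g\in H\smallsetminus N}T^g$, a closed $H$-stable set. Each $T^g=\{t:t|_{(g-1)L}=1\}=\operatorname{Hom}(L/(g-1)L,k^\times)$ is an algebraic group of pure dimension $n-c$, by Lemma 9, and contains $1$. Let $I_0\subset R^H$ be the ideal of the image of $Z$ in $T/H$ (closed, as $T\to T/H$ is finite), and $I=I_0\mathcal O$. Then $\dim\mathcal O/I=\dim A_1/IA_1=n-c$. Since $\mathcal O$ and $A_1$ are CM local of dimension $n$, $I$ has grade $c$ on both: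
$$H^b_I(\mathcal O)=0=H^b_I(A_1)\qquad\text{for }b<c.\tag{6}$$

**Step 2: off $Z$ the action is free, so cohomology vanishes.** Let $0\ne f\in I_0$ and $S=(A_1)_f$. We show $H^b(\Gamma,S)=0$ for $b>0$.

(i) *For $1\ne\gamma\in\Gamma$, the ideal of $S$ generated by all $s-\gamma s$ is $S$.* Suppose it lies in a maximal ideal $\mathfrak M$, and let $P$ be the contraction of $\mathfrak M$ to $A'$. Then $a-\gamma a\in P$ for all $a\in A'$. So at every closed point $Nt$ of $V(P)\subset T/N$ all $a\in A'$ take the same value as at $\gamma^{-1}Nt$, that is, $\gamma$ fixes $Nt$. Hence some $g\in H$ in the coset $\gamma$ fixes $t$; as $g\notin N$, $t\in Z$. Thus $f$ vanishes at all closed points of $V(P)$, and $f\in P$ by the Nullstellensatz. This contradicts that $f$ is a unit in $S$.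

(ii) *$\operatorname{Tr}_\Gamma:S\to S^\Gamma$ is surjective.* By (i), for each $\gamma\ne1$ there are $x_i,y_i\in S$ $(i\ge1)$ with $\sum_{i\ge1}x_i(y_i-\gamma y_i)=1$. Put $x_0=-\sum_{i\ge1}x_i\gamma(y_i)$ and $y_0=1$. Then $\sum_{i\ge0}x_iy_i=1$ and $\sum_{i\ge0}x_i\gamma(y_i)=0$. Multiply these systems over all $\gamma\ne1$: we get finitely many $x_j,y_j\in S$ with $\sum_jx_j\sigma(y_j)=\delta_{\sigma,1}$ for all $\sigma\in\Gamma$. For $s\in S$,
$$\sum_jx_j\operatorname{Tr}_\Gamma(y_js)=\sum_{\sigma\in\Gamma}\Big(\sum_jx_j\sigma(y_j)\Big)\sigma(s)=s,$$
so $S=\operatorname{Tr}_\Gamma(S)\cdot S$. Now $\operatorname{Tr}_\Gamma(S)$ is an ideal of $S^\Gamma$, and $S$ is integral over $S^\Gamma$. If this ideal were contained in a maximal ideal of $S^\Gamma$, a prime of $S$ lying over it would contain $\operatorname{Tr}_\Gamma(S)\cdot S=S$. So $\operatorname{Tr}_\Gamma(S)=S^\Gamma$.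

(iii) Choose $a\in S$ with $\operatorname{Tr}_\Gamma(a)=1$. The map $k\Gamma\otimes_kS\to S$, $\sigma\otimes s\mapsto\sigma(s)$, with $\Gamma$ acting on the left factor only, is split by the $\Gamma$-map $s\mapsto\sum_\sigma\sigma\otimes a\,\sigma^{-1}(s)$, since $\sum_\sigma\sigma(a\,\sigma^{-1}(s))=\operatorname{Tr}_\Gamma(a)s=s$. So $S$ is a direct summand of an induced module, and $H^b(\Gamma,S)=0$ for $b>0$.

**Step 3: the Čech complex as an acyclic resolution.** This step compares the cohomology of $\Gamma$ on $A_1$ with local cohomology of $\mathcal O$. Let $f_1,\dots,f_r\in I_0$ be nonzero generators of $I_0$, and $C^\bullet$ the Čech complex of $A_1$ with respect to them; it is a complex of $\Gamma$-modules, with $C^0=A_1$. For $i\ge1$ the module $C^i$ is a sum of rings $(A_1)_f$ with $0\ne f\in I_0$, so Step 2 gives $H^b(\Gamma,C^i)=0$ for $b>0$. Moreover $(C^\bullet)^\Gamma$ is the Čech complex of $\mathcal O$. By (6), $C^\bullet$ is exact at $C^0,\dots,C^{c-1}$. For $1\le i\le c$ let $B^i$ be the image of $C^{i-1}\to C^i$. Then $B^1\cong A_1$, and for $1\le i\le c-1$ we have $B^i=\ker(C^i\to C^{i+1})$ and an exact sequence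
$$0\to B^i\to C^i\to B^{i+1}\to0.$$
Let $1\le b\le c-2$. Dimension shifting along these sequences gives
$$H^b(\Gamma,A_1)\cong H^{b-1}(\Gamma,B^2)\cong\dots\cong H^1(\Gamma,B^b)\cong\operatorname{coker}\big((C^b)^\Gamma\to(B^{b+1})^\Gamma\big).$$
As $b+1\le c-1$, $(B^{b+1})^\Gamma=\ker\big((C^{b+1})^\Gamma\to(C^{b+2})^\Gamma\big)$, so the cokernel is $H^{b+1}_I(\mathcal O)$, which is $0$ by (6). So $H^b(\Gamma,A_1)=0$ for $1\le b\le c-2$.

**Step 4: splitting off the constants.** The image of $1\in T$ in $T/N$ is fixed by $\Gamma$. So $k\to A_1\to k$, where the second map is evaluation at $1$, are $\Gamma$-maps that compose to the identity. Hence $H^b(\Gamma,k)=H^b(\Gamma,\mathbb F_p)\otimes k$ is a direct summand of $H^b(\Gamma,A_1)=0$. $\square$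

**Corollary 12.** $\Gamma$ is perfect, and $|\Gamma|>2$.

*Proof.* As $c\ge3$, Lemma 11 with $b=1$ gives $\operatorname{Hom}(\Gamma,\mathbb F_p)=H^1(\Gamma,\mathbb F_p)=0$ for all $p$. So $\Gamma$ has no quotient of prime order, and it is perfect. It is nontrivial, so $|\Gamma|>2$. $\square$

## 11. How far $H^1$ reaches: two icosahedral tests

If one reruns Example 4 in general, using only degree $1$, Corollary 12 is where one stops. The following tests show what is still to be excluded.

*Example 7.* Let $\Gamma$ be the binary icosahedral group, the perfect group of order $120$ in the unit quaternions that consists of $\pm1,\pm i,\pm j,\pm k$, $\frac12(\pm1\pm i\pm j\pm k)$ and the even permutations of coordinates of $\frac12(\pm\omega\pm1\cdot i\pm\omega^{-1}j+0\cdot k)$, with $\omega=\frac{1+\sqrt5}2$. Let $\Lambda$ be its $\mathbb Z$-span. If $q\in\Gamma$ has real part $\omega/2$, then $q+q^{-1}=q+\bar q=\omega$; so $\Lambda\otimes\mathbb Q$ is a $\mathbb Q(\sqrt5)$-space containing $1,i,j,k$, and $\Lambda$ is a lattice of rank $8$. Left multiplication by $g-1$, $g\ne1$, is injective, because the quaternions are a division ring.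 So no $g\neq1$ is a bireflection, and here $H=\Gamma$, $N=1$, $c=8$. Since $\Gamma$ is perfect, degree $1$ sees nothing. But Lemma 11 would require $H^4(\Gamma,\mathbb F_2)=0$, and Lemma 14 below shows that this fails.

*Example 8.* The same $\Gamma$ acts by left multiplication on $\mathbb R^4$, freely on $S^3$. The closed orientable manifold $X=S^3/\Gamma$ has perfect fundamental group $\Gamma$, so $H_1(X;\mathbb Z)=0$ and, by duality, $H^2(X;\mathbb F_p)=0$. As $S^3$ is $2$-connected, $H^b(\Gamma,\mathbb F_p)=H^b(X;\mathbb F_p)=0$ for $b=1,2$. So with $c=4$ the conclusion of Lemma 11 holds, and cohomology in that range cannot exclude this group. What excludes it is integrality: an element of order $5$ with real part $\cos(2\pi/5)$ has trace $4\cos(2\pi/5)=\sqrt5-1\notin\mathbb Z$ on $\mathbb R^4$, so there is no invariant lattice.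

The two tests suggest the rest of the proof: show that $\Gamma$ acts freely on a homology sphere, deduce that $H^4(\Gamma,\mathbb F_2)\ne0$, so that $c=4$, and finish with arithmetic in $GL_4(\mathbb Z)$.

## 12. A free action on a homology sphere forces $c=4$

**Lemma 13.** $c$ is even, and the Sylow subgroups of $\Gamma$ are cyclic or, for the prime $2$, generalized quaternion.

*Proof.*

**Step 1: a free cellular action.** We look for a space on which $\Gamma$ acts freely. The group $H$ acts faithfully on $V'$, since it is trivial on $V^H$. Let $S(V')$ be the unit sphere and $Y=S(V')/N$. For $0\ne v\in V'$ we have $H_v\subset N$ by Lemma 9. So $\Gamma$ acts freely on $Y$: if $h\in H$ maps to $\gamma$ and $\gamma Nv=Nv$, then $uh\in H_v\subset N$ for some $u\in N$, hence $\gamma=1$. The construction of Section 4 for the $H$-lattice $L'$ gives a complex of chains $K'$, and radial projection is an equivariant homeomorphism $|K'|\cong S(V')$. So $Y$ is a finite $(c-1)$-dimensional $\Delta$-complex, on which $\Gamma$ acts cellularly and preserves colors. A stabilized cell is fixed pointwise; so $\Gamma$ permutes the cells freely.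

**Step 2: $Y$ is a homology sphere.** The group $N$ acts on $V'$ and is generated by elements with fixed space of codimension $\le2$ there. By Lange's theorem $V'/N$ is a $c$-manifold with boundary. It is the open cone on $Y$, so $\widetilde H_j(Y;\mathbb Z)=H_{j+1}(V'/N,(V'/N)\smallsetminus\bar0;\mathbb Z)$. Hence $Y$ is either acyclic or an integral homology $(c-1)$-sphere. By freeness $|\Gamma|$ divides $\chi(Y)\in\{1,\,1+(-1)^{c-1}\}$. Since $|\Gamma|>2$, $\chi(Y)=0$; so $Y$ is a homology sphere and $c$ is even.

**Step 3: periodicity.** As $\Gamma$ is perfect, it acts trivially on $H_{c-1}(Y;\mathbb Z)\cong\mathbb Z$. So the cellular chain complex gives an exact sequence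
$$0\to\mathbb Z\to C_{c-1}(Y)\to\dots\to C_0(Y)\to\mathbb Z\to0$$
with $C_i(Y)$ free over $\mathbb Z\Gamma$. Thus $\Gamma$ has periodic cohomology, and Brown, VI.9, gives the claim. $\square$

**Lemma 14.** Let $\Gamma$ be a finite group whose Sylow $2$-subgroup $P_2$ is nontrivial and cyclic or generalized quaternion. Then $H^4(\Gamma,\mathbb F_2)\ne0$.

*Proof.* The plan is to find a class on $P_2$ that is so canonical that it must be stable. The group $P_2$ embeds in the unit quaternions, so it acts freely on $S^3$. Lifting a triangulation of the closed manifold $S^3/P_2$ we get an exact sequence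
$$0\to\mathbb F_2\to C_3\to C_2\to C_1\to C_0\to\mathbb F_2\to0\tag{7}$$
with $C_i$ free over $\mathbb F_2P_2$, hence over $\mathbb F_2Q$ for every subgroup $Q\le P_2$. Split (7) into short exact sequences. Tate cohomology of free modules vanishes, so the connecting maps compose to an isomorphism $\hat H^0(Q,\mathbb F_2)\to H^4(Q,\mathbb F_2)$. If $Q\ne1$, then $|Q|$ is even and $\hat H^0(Q,\mathbb F_2)=\mathbb F_2$. Connecting maps commute with restriction, and restriction maps $1$ to $1$. So, if $e\in H^4(P_2,\mathbb F_2)$ is the image of $1$, then $H^4(Q,\mathbb F_2)=\mathbb F_2$ is generated by $\operatorname{res}_Qe\ne0$ for every $1\ne Q\le P_2$.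

Let $g\in\Gamma$ and $Q=P_2\cap gP_2g^{-1}$. The restrictions to $Q$ of $e$ and of its conjugate $ge\in H^4(gP_2g^{-1},\mathbb F_2)$ coincide. If $Q=1$, then $H^4(Q,\mathbb F_2)=0$. Otherwise both are nonzero in a group of order $2$; for $ge$ note that $\operatorname{res}_Q(ge)$ is the conjugate of $\operatorname{res}_{g^{-1}Qg}e$, and $1\ne g^{-1}Qg\le P_2$. So $e$ is stable. By Brown, III.10.3, it is the restriction of a class in $H^4(\Gamma,\mathbb F_2)$, which is nonzero. $\square$

**Corollary 15.** $c=4$.

*Proof.* If the Sylow $2$-subgroup of our $\Gamma$ were trivial, all Sylow subgroups of $\Gamma$ would be cyclic by Lemma 13, and $\Gamma$ would be solvable. But it is perfect and nontrivial. So Lemma 14 applies and $H^4(\Gamma,\mathbb F_2)\neq0$. By Lemma 11, $4>c-2$. As $c\ge3$ is even, $c=4$. $\square$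

In Example 7, the elements $\pm1,\pm i,\pm j,\pm k$ form a Sylow $2$-subgroup, the quaternion group of order $8$; so Lemma 14 applies there as announced.

## 13. Rank four: an element inverting order five

It remains to exclude $c=4$. We shall find an element of $H\smallsetminus N$ with a nonzero fixed vector in $V'$, contrary to Lemma 9.

**Step 1: the prime $5$ occurs.** The group $H$ embeds in $GL(L')\cong GL_4(\mathbb Z)$. An element of prime order $\ell$ there requires $\ell-1\le4$, so only $2,3,5$ can divide $|H|$. As $\Gamma$ is perfect and nontrivial, it is not solvable, and Burnside's $p^aq^b$-theorem gives $5\mid|\Gamma|$.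

**Step 2: the Sylow $5$-subgroup.** We show that it has order $5$ and survives in $\Gamma$. Let $x\in H$ have order $5$. As a $\mathbb Q[x]$-module, $V'_{\mathbb Q}:=L'\otimes\mathbb Q\cong\mathbb Q(\zeta)$, where $\zeta=\zeta_5$ and $x$ acts as multiplication by $\zeta$. The centralizer of $x$ in $GL(V'_{\mathbb Q})$ is $\mathbb Q(\zeta)^\times$, whose torsion has order $10$. A group of order $25$ is abelian, so it would lie in the centralizer of each of its elements of order $5$; hence $25\nmid|H|$. Thus $P=\langle x\rangle$ is a Sylow $5$-subgroup of $H$. As $5\mid|\Gamma|=|H|/|N|$, we have $5\nmid|N|$, and $P$ maps isomorphically onto a Sylow $5$-subgroup $\bar P$ of $\Gamma$.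

**Step 3: an inverting element outside $N$.** If $N_\Gamma(\bar P)=C_\Gamma(\bar P)$, then by Burnside's transfer theorem $\Gamma$ would have a normal $5$-complement, hence a quotient of order $5$; but $\Gamma$ is perfect. So $N_\Gamma(\bar P)/C_\Gamma(\bar P)$ is a nontrivial subgroup of $\operatorname{Aut}(\bar P)\cong C_4$, and it contains the inversion: some $1\ne\gamma\in\Gamma$ inverts $\bar P$. Let $g_0\in H$ lift $\gamma$. Then $g_0$ normalizes $PN$, and $P$ and $g_0Pg_0^{-1}$ are Sylow $5$-subgroups of $PN$. By Sylow's theorem some $w\in PN$ conjugates the second to the first; write $w=yu$ with $y\in P$, $u\in N$. Since $y$ normalizes $P$, already $g=ug_0$ normalizes $P$. As $P\cong\bar P$ and $g$ maps to $\gamma$, we get $gxg^{-1}=x^{-1}$. Also $g\notin N$, as $\gamma\neq1$.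

**Step 4: $g$ has a fixed vector.** In $V'_{\mathbb Q}=\mathbb Q(\zeta)$ the relation $gx=x^{-1}g$ reads $g(\zeta v)=\zeta^{-1}g(v)$. Hence $g(v)=a\bar v$ with $a=g(1)$, and $g^2$ is multiplication by $a\bar a$. As $g$ has finite order, $a\bar a$ is a root of unity; it is a positive real number, so $a\bar a=1$ and $g^2=1$ on $V'$. Moreover $g\ne\pm1$ on $V'$, since $g$ does not commute with $x$. So $g$ has the eigenvalue $1$ on $V'$, that is, $V'^g\ne0$. But $g\in H\smallsetminus N$, so $V^g=V^H$ by Lemma 9, and $V'^g=V'\cap V^H=0$. This contradiction proves (d)$\Rightarrow$(b), and with it Theorem 1. $\blacksquare$
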